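\title{Superposition operators on Besov and Lizorkin--Triebel algebras: a counterexample and a classification}

\begin{abstract}
Let $s>1+1/p$ and let $f:\mathbb R\to\mathbb R$ be a Borel function with $f(0)=0$. It has been conjectured that $g\mapsto f\circ g$ maps the algebra $B^s_{p,q}(\mathbb R^n)\cap L_\infty(\mathbb R^n)$, or $F^s_{p,q}(\mathbb R^n)\cap L_\infty(\mathbb R^n)$, into itself if and only if it does so boundedly, if and only if $f$ belongs locally to $B^s_{p,q}(\mathbb R)$, or $F^s_{p,q}(\mathbb R)$. We show that the conjecture is false, for instance for $B^{5/2}_{1,\infty}(\mathbb R^3)$, and we determine exactly where it holds. It fails in the Besov case with $q>p$ and either $s<n/p$, or $s=n/p$ and $q>n-1$; it holds for all other parameters, in particular in the whole Lizorkin--Triebel case. The positive part rests on a change of variables $y=g(x)$ along lines, carried out on intervals selected by a stopping rule.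
\end{abstract}

\section{Introduction}

\subsection{The problem}

Which functions $f:\mathbb R\to\mathbb R$ preserve a given amount of smoothness under the superposition operator $T_f:g\mapsto f\circ g$? We study this question in the Besov and Lizorkin--Triebel scales, and we begin with their definition.

Let $n\ge1$, $s>0$ and $p,q\in[1,\infty]$. Fix a real even function $\varphi_0\in C_c^\infty(\mathbb R^n)$ with $\varphi_0(\xi)=1$ for $|\xi|\le1$ and $\varphi_0(\xi)=0$ for $|\xi|\ge2$, and put $\varphi_i(\xi)=\varphi_0(2^{-i}\xi)-\varphi_0(2^{1-i}\xi)$ for $i\ge1$. Then $\sum_{i\ge0}\varphi_i=1$, and $\varphi_i=\varphi_1(2^{1-i}\,\cdot)$ is supported in $2^{i-1}\le|\xi|\le2^{i+1}$ for $i\ge1$. Let $\Delta_i$ be the Fourier multiplier with symbol $\varphi_i$. For a sequence $(w_i)$ of measurable functions put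
\[
\|(w_i)\|_{\ell_q(L_p)}=\big\|(\|w_i\|_p)_i\big\|_{\ell_q},\qquad
\|(w_i)\|_{L_p(\ell_q)}=\big\|\,\|(w_i(\cdot))_i\|_{\ell_q}\big\|_p .
\]
The Besov space $B^s_{p,q}(\mathbb R^n)$ and, for $p<\infty$, the Lizorkin--Triebel space $F^s_{p,q}(\mathbb R^n)$ consist of the real-valued tempered distributions $g$ with finite norm
\[
\|g\|_{B^s_{p,q}}=\|(2^{is}\Delta_ig)_{i\ge0}\|_{\ell_q(L_p)},\qquad
\|g\|_{F^s_{p,q}}=\|(2^{is}\Delta_ig)_{i\ge0}\|_{L_p(\ell_q)} .
\]
The function $2^{is}\Delta_ig$ represents the part of a derivative of order $s$ that lives at frequency $2^i$. The Besov norm integrates first and then sums over the scales; the Lizorkin--Triebel norm sums over the scales at each point and integrates last. We write $E^s_{p,q}$ for either space and $X$ for the corresponding sequence space, $\ell_q(L_p)$ or $L_p(\ell_q)$. In both cases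
\begin{equation}\label{eq:sup}
\sup_i2^{is}\|\Delta_ig\|_p\le\|g\|_{E^s_{p,q}}\le\sum_i2^{is}\|\Delta_ig\|_p ,
\end{equation}
so $E^s_{p,q}\subset B^s_{p,\infty}$, and $g=\sum_i\Delta_ig$ in $L_p$ with $\|g\|_p\le C\|g\|_{E^s_{p,q}}$. The Besov and Lizorkin--Triebel \emph{algebras} are
\[
\mathcal E^s_{p,q}(\mathbb R^n)=E^s_{p,q}(\mathbb R^n)\cap L_\infty(\mathbb R^n),\qquad \|g\|_{\mathcal E^s_{p,q}}=\|g\|_{E^s_{p,q}}+\|g\|_\infty ,
\]
written $\mathcal B^s_{p,q}$ and $\mathcal F^s_{p,q}$ when the distinction matters. We say that $f$ \emph{acts} on $\mathcal E^s_{p,q}(\mathbb R^n)$ if $T_f$ maps this space into itself, that $f$ \emph{acts boundedly} if moreover $T_f$ maps bounded sets to bounded sets, and that $f$ \emph{belongs locally} to $E^s_{p,q}(\mathbb R)$ if $\varphi f\in E^s_{p,q}(\mathbb R)$ for every $\varphi\in C_c^\infty(\mathbb R)$. The following facts are known for all $s>0$, and we use them without proof.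
\begin{itemize}
\item[(K1)] $\mathcal E^s_{p,q}(\mathbb R^n)$ is a Banach algebra under the pointwise product.
\item[(K2)] Every $f\in C^\infty(\mathbb R)$ with $f(0)=0$ acts boundedly on $\mathcal E^s_{p,q}(\mathbb R^n)$.
\item[(K3)] If $f$ is Borel and $T_f$ maps $\mathcal E^s_{p,q}(\mathbb R^n)$ to $B^s_{p,\infty}(\mathbb R^n)$, then $f$ is locally Lipschitz continuous.
\item[(K4)] If $f$ acts on $\mathcal E^s_{p,q}(\mathbb R^n)$, then $f$ belongs locally to $E^s_{p,q}(\mathbb R)$.
\end{itemize}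
So smooth functions act, and there are two necessary conditions. Condition (K4) is the one seen by a test function $g$ with $g(x)=x_1$ on a cube, for which $f\circ g(x)=f(x_1)$ there. For $s<1+1/p$ it does not imply the Lipschitz condition (K3); see Remark~\ref{rem:threshold}. For $s>1+1/p$ it does, because then $E^s_{p,q}(\mathbb R)\subset C^1(\mathbb R)$ (Lemma~\ref{lem:f}). Only one necessary condition is left, and it is natural to guess that it is sufficient.

\medskip\noindent\textbf{Conjecture} (\cite{symbolic}). \emph{Let $s>1+1/p$ and let $f:\mathbb R\to\mathbb R$ be a Borel function with $f(0)=0$. Then, for all $n\ge1$ and all $p,q\in[1,\infty]$ (with $p<\infty$ in the $F$-case), the following properties are equivalent:}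
\begin{itemize}
\item[(i)] \emph{$f$ acts on $\mathcal E^s_{p,q}(\mathbb R^n)$;}
\item[(ii)] \emph{$f$ acts boundedly on $\mathcal E^s_{p,q}(\mathbb R^n)$;}
\item[(iii)] \emph{$f$ belongs locally to $E^s_{p,q}(\mathbb R)$.}
\end{itemize}

In (iii) we understand that $f$ is the continuous representative of its class. Without this convention the indicator function of the point $1$ would satisfy (iii), being zero almost everywhere, but not (i), by (K3). The counterexample below is continuous and does not depend on the convention.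

\subsection{Results}

\begin{theorem}\label{thm:counter}
Let $1\le p<\infty$, $1+\frac1p<s\le\frac np$ and $p<q\le\infty$; if $s=n/p$, assume moreover that $q>n-1$. Then there are a compactly supported continuous function $f\in B^s_{p,q}(\mathbb R)$ with $f(0)=0$ and a function $g\in\mathcal B^s_{p,q}(\mathbb R^n)$ such that $f\circ g\notin B^s_{p,q}(\mathbb R^n)$. Thus \textup{(iii)} holds while \textup{(i)} and \textup{(ii)} fail.
\end{theorem}

The hypotheses give $n\ge sp>p+1\ge2$, so they force $n\ge3$ and $p<n-1$. An admissible choice is $n=3$, $p=1$, $q=\infty$, $s=5/2$. These are the only exceptions.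

\begin{theorem}\label{thm:class}
Let $s>1+1/p$ and $p,q\in[1,\infty]$.
\begin{itemize}
\item In the $F$-case $(p<\infty)$, properties \textup{(i)}, \textup{(ii)}, \textup{(iii)} are equivalent for all $n$ and $q$.
\item In the $B$-case, properties \textup{(i)}, \textup{(ii)}, \textup{(iii)} are equivalent for all Borel $f$ with $f(0)=0$ if and only if one of the following holds:
\[
\textup{(a)}\ \ q\le p;\qquad \textup{(b)}\ \ s>n/p;\qquad \textup{(c)}\ \ s=n/p\ \text{ and }\ q\le n-1 .
\]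
\end{itemize}
In the $F$-case, and in the $B$-case with $q\le p<\infty$, every $f$ with $f(0)=0$ that satisfies \textup{(iii)} obeys $\|f\circ g\|_{E^s_{p,q}}\le C(f,R)\,\|g\|_{E^s_{p,q}}$ whenever $g\in\mathcal E^s_{p,q}(\mathbb R^n)$ and $\|g\|_\infty\le R$.
\end{theorem}

In particular the Conjecture holds for $p=\infty$, by (a), and for $n\le2$, by (b), since then $s>1+\frac1p\ge\frac np$.

If (a), (b) and (c) all fail, then $p<q\le\infty$ and either $s<n/p$, or $s=n/p$ and $q>n-1$; this is the range of Theorem~\ref{thm:counter}, which therefore gives the ``only if'' part of Theorem~\ref{thm:class}. The implication (ii)$\Rightarrow$(i) is trivial, and (i)$\Rightarrow$(iii) follows from (K4), with (K3) supplying the continuity of $f$. What remains to be proved is Theorem~\ref{thm:counter} and the implication (iii)$\Rightarrow$(ii), with the linear bound where it is claimed.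

\subsection{Where the three conditions come from}

Let $p<\infty$ and put
\[
r=sp-1 ,
\]
so that $s>1+1/p$ means $r>p$. Fix $\phi\in C_c^\infty((-2,2)^n)$ with $\phi(x)=x_1$ on $[-1,1]^n$, and consider
\begin{equation}\label{eq:g}
g=\sum_{k\ge0}A_k\sum_{i=1}^{N_k}\phi\big(2^k(\,\cdot-x_{k,i})\big),\qquad a_k=A_kN_k^{1/p}2^{k(s-n/p)},
\end{equation}
where $0<A_k\le1$, the $N_k\ge1$ are integers and the $x_{k,i}$ are distinct points of $4\mathbb Z^n$. The $k$-th generation consists of $N_k$ bumps of width $2^{-k}$ and height $A_k$, all bumps have disjoint supports, and $\|g\|_{B^s_{p,q}}\le C\|(a_k)\|_{\ell_q}$. Let $f$ behave like $t_+^{s-1/p}$ near $0$; such a singularity is allowed in $B^s_{p,\infty}(\mathbb R)$. Then $f\circ g$ inherits the singularity on a piece of hyperplane in the middle of every bump, with area $2^{-k(n-1)}$ and slope $A_k2^k$. At a fine scale $2^{-l}$ all coarser generations are visible at once, on disjoint sets, so their contributions add in $p$-th powers.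 We shall compute that generation $k$ contributes $N_k2^{-k(n-1)}(A_k2^k)^{r}=a_k^pA_k^{r-p}$. The quantity to be controlled is thus
\begin{equation}\label{eq:key}
\sum_{k\ge0}a_k^p\,A_k^{\,r-p},
\end{equation}
and the available information is $(a_k)\in\ell_q$, $A_k\le1$ and, because $N_k\ge1$, $A_k\le a_k2^{-k(s-n/p)}$. This makes \eqref{eq:key} finite if $q\le p$; if $s>n/p$, since the heights decay geometrically; and if $s=n/p$ and $q\le r=n-1$, since the terms are at most $a_k^r$. In the remaining cases \eqref{eq:key} can be made infinite. In the $F$-case the integration over the disjoint supports comes last, so one expects the norm of $g$ itself to control $\sum_ka_k^p$, and no condition on $q$ to appear.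

Section~\ref{sec:counter} turns this computation into a proof of Theorem~\ref{thm:counter}. Section~\ref{sec:model} shows the idea of the positive part for $s=2$. Section~\ref{sec:osc} reduces (iii)$\Rightarrow$(ii) to the estimate of one quantity $W_l$ and settles $p=\infty$. Section~\ref{sec:levels} contains the stopping rule and the change of variables, which bound $W_l$ by an analogue of \eqref{eq:key} for general $g$; Sections~\ref{sec:B} and~\ref{sec:F} estimate this analogue in the two scales.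

The letters $C,c_1,c_2,\dots$ denote positive constants that depend only on $n,s,p,q$ and on auxiliary parameters fixed in terms of these; $C_R$ may also depend on $R$.

\section{Littlewood--Paley estimates}\label{sec:LP}

Two textbook inequalities are used throughout. \emph{Bernstein--Nikol'skij:} if $w\in L_p(\mathbb R^d)$ has spectrum in the ball of radius $2^{i+1}$ and $1\le p\le v\le\infty$, then
\begin{equation}\label{eq:bern}
\|\partial^\gamma w\|_v\le C_\gamma\,2^{i|\gamma|}\,2^{id(1/p-1/v)}\|w\|_p ;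
\end{equation}
this is Young's inequality applied to $w=2^{id}\psi(2^i\,\cdot)*w$, where $\widehat\psi\in C_c^\infty$ equals $1$ on the ball of radius $2$. \emph{Young's inequality for sequences:} $\|z*b\|_{\ell_v}\le\|z\|_{\ell_1}\|b\|_{\ell_v}$ for $1\le v\le\infty$. It has the following consequence in both spaces $X$: for $z_j\ge0$,
\begin{equation}\label{eq:young}
|v_l|\le\sum_iz_{l-i}|w_i|\ \text{ a.e. for all }l\quad\Longrightarrow\quad\|(v_l)\|_X\le\|z\|_{\ell_1(\mathbb Z)}\|(w_i)\|_X .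
\end{equation}
In $\ell_q(L_p)$ one first takes $L_p$ norms; in $L_p(\ell_q)$ one applies Young's inequality at each point.

Let $e_1,\dots,e_d$ be the coordinate vectors, let $\delta_hw=w(\,\cdot+h)-w$, and let $\delta_h^K$ be its $K$-th iterate, $\delta_h^Kw(x)=\sum_{m=0}^K(-1)^{K-m}\binom Km w(x+mh)$. Derivatives and differences in the coordinate directions control $\Delta_i$: for $i\ge1$, integers $M,K\ge1$ and $w\in L_p(\mathbb R^d)$,
\begin{equation}\label{eq:reverse}
\|\Delta_iw\|_p\le C2^{-iM}\sum_{j=1}^d\|\partial_j^Mw\|_p,\qquad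
\|\Delta_iw\|_p\le C\sum_{j=1}^d\|\delta^K_{2^{-i}e_j}w\|_p .
\end{equation}
To see this, note that every $\xi\ne0$ has a coordinate with $|\xi_j|\ge|\xi|/\sqrt d$. Hence there are functions $\chi_j$, smooth and homogeneous of degree $0$ off the origin, with $\sum_j\chi_j=1$ and $\chi_j$ supported in $|\xi_j|\ge|\xi|/(2\sqrt d)$. On the support of $\varphi_1(2\xi)\chi_j(\xi)$ we have $\frac1{4\sqrt d}\le|\xi_j|\le2<2\pi$, so $\varphi_1(2\xi)\chi_j(\xi)(\mathrm i\xi_j)^{-M}$ and $\varphi_1(2\xi)\chi_j(\xi)(e^{\mathrm i\xi_j}-1)^{-K}$ belong to $C_c^\infty$. Dilating by $2^i$ writes $\Delta_iw$ as a sum of convolutions of $2^{-iM}\partial_j^Mw$, or of $\delta^K_{2^{-i}e_j}w$, with kernels whose $L_1$ norms do not depend on $i$.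

\begin{lemma}\label{lem:synth}
Let $M>s$ be an integer and $w=\sum_{k\ge0}w_k$ in $L_p(\mathbb R^d)$, where $\|\partial^\gamma w_k\|_p\le2^{-ks}2^{k|\gamma|}a_k$ for $\gamma=0$ and for $|\gamma|=M$. Then $\|w\|_{B^s_{p,q}}\le C\|(a_k)\|_{\ell_q}$.
\end{lemma}

\begin{proof}
By $\|\Delta_iw_k\|_p\le C\|w_k\|_p$ and \eqref{eq:reverse}, $\|\Delta_iw_k\|_p\le C2^{-ks}a_k\min(1,2^{(k-i)M})$. Hence $2^{is}\|\Delta_iw\|_p\le C\sum_kz_{i-k}a_k$ with $z_j=2^{js}\min(1,2^{-jM})$, which is summable over $\mathbb Z$ because $0<s<M$.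
\end{proof}

\begin{lemma}\label{lem:diff}
If $K>s$ is an integer, then $\big\|(2^{ls}\|\delta^K_{2^{-l}e_1}u\|_p)_{l\ge0}\big\|_{\ell_q}\le C\|u\|_{B^s_{p,q}}$.
\end{lemma}

\begin{proof}
We have $\|\delta^K_{he_1}\Delta_iu\|_p\le2^K\|\Delta_iu\|_p$ and $\|\delta^K_{he_1}\Delta_iu\|_p\le|h|^K\|\partial_1^K\Delta_iu\|_p\le C(2^i|h|)^K\|\Delta_iu\|_p$. Hence $2^{ls}\|\delta^K_{2^{-l}e_1}u\|_p\le C\sum_iz_{l-i}2^{is}\|\Delta_iu\|_p$ with $z_j=2^{js}\min(1,2^{-jK})$.
\end{proof}

\section{The counterexample}\label{sec:counter}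

The inner function is $g$ from \eqref{eq:g}. The bump centered at $x_{k,i}$ is supported in $x_{k,i}+(-2,2)^n$, so the supports are disjoint and $\|g\|_\infty\le\|\phi\|_\infty$. The $k$-th generation $w_k$ satisfies $\|\partial^\gamma w_k\|_p=A_kN_k^{1/p}2^{k|\gamma|-kn/p}\|\partial^\gamma\phi\|_p=2^{-ks}2^{k|\gamma|}a_k\|\partial^\gamma\phi\|_p$, so Lemma~\ref{lem:synth} shows that $g\in\mathcal B^s_{p,q}(\mathbb R^n)$ as soon as $(a_k)\in\ell_q$.

The outer function has a single singularity. Fix $\chi\in C_c^\infty((-2,2))$ with $0\le\chi\le1$ and $\chi=1$ on $[-1,1]$. For $\alpha>0$ and $\mu\ge0$ let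
\[
f_{\alpha,\mu}(t)=\chi(t)\,t^\alpha\big(\log(4/t)\big)^{-\mu}\quad(0<t<2),\qquad f_{\alpha,\mu}(t)=0\ \text{ otherwise.}
\]
It is continuous, compactly supported, and vanishes on $(-\infty,0]$.

\begin{lemma}\label{lem:fmu}
If $\mu q>1$, or if $q=\infty$ and $\mu=0$, then $f_{\alpha,\mu}\in B^{\alpha+1/p}_{p,q}(\mathbb R)$.
\end{lemma}

\begin{proof}
Take $\zeta\in C_c^\infty((\frac12,2))$ with $\sum_{j\in\mathbb Z}\zeta(2^jt)=1$ for $t>0$. Then $f_{\alpha,\mu}=\sum_{j\ge-1}f_{\alpha,\mu}\,\zeta(2^j\,\cdot)$, and the $j$-th piece is supported in $2^{-j-1}<t<\min(2,2^{1-j})$, where $\log(4/t)\ge c(j+2)$. The $m$-th derivative of $t^\alpha(\log(4/t))^{-\mu}$ is a finite combination of terms $t^{\alpha-m}(\log(4/t))^{-\mu-\iota}$ with $\iota\ge0$, and derivatives of $\chi$ occur only for $j\le0$. So the $m$-th derivative of the $j$-th piece is bounded by $C2^{-j\alpha+jm}(j+2)^{-\mu}$, and its $L_p$ norm by $C2^{-j(\alpha+1/p)}2^{jm}(j+2)^{-\mu}$. Lemma~\ref{lem:synth} with $k=j+1$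 applies, since $((k+1)^{-\mu})_k\in\ell_q$.
\end{proof}

\begin{remark}\label{rem:threshold}
If $0<s<1+1/p$, pick $\alpha\in(0,1)$ with $\alpha+1/p>s$. Then $f_{\alpha,0}\in B^{\alpha+1/p}_{p,\infty}(\mathbb R)\subset E^s_{p,q}(\mathbb R)$ by \eqref{eq:sup}, but $f_{\alpha,0}$ is not Lipschitz near $0$ and does not act, by (K3). So (iii)$\Rightarrow$(i) fails below the threshold, in every dimension.
\end{remark}

Because $f$ vanishes on a half-line, a difference of $f\circ g$ taken just across the singular hyperplane reduces to a single term.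

\begin{lemma}\label{lem:lower}
Let $p<\infty$, let $f$ be a continuous function that vanishes on $(-\infty,0]$, let $g$ be as in \eqref{eq:g}, and $u=f\circ g$. For every integer $K\ge1$ and every $h>0$,
\[
\|\delta^K_{he_1}u\|_p^p\ \ge\sum_{k\ge0:\ Kh\le2^{-k}}N_k\,2^{(1-k)(n-1)}\int_0^h|f(A_k2^kz)|^p\,dz .
\]
\end{lemma}

\begin{proof}
Let $Kh\le2^{-k}$ and $x=x_{k,i}+y$ with $-Kh<y_1<-(K-1)h$ and $|y_j|\le2^{-k}$ for $j\ge2$. For $0\le m\le K$ we have $|y_1+mh|\le Kh\le2^{-k}$, so $u(x+mhe_1)=f(A_k2^k(y_1+mh))$. For $m\le K-1$ the argument is negative and the value is $0$. Hence $\delta^K_{he_1}u(x)=f(A_k2^kz)$ with $z=y_1+Kh\in(0,h)$. These slabs are disjoint for different $(k,i)$; integrate over them.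
\end{proof}

\begin{example}
Let $n=3$, $p=1$, $q=\infty$, $s=5/2$. Take $f=f_{3/2,0}\in B^{5/2}_{1,\infty}(\mathbb R)$, $A_k=1$ and $N_k=\lceil2^{k/2}\rceil$. Then $a_k=N_k2^{-k/2}\le2$, so $g\in\mathcal B^{5/2}_{1,\infty}(\mathbb R^3)$. Let $K=3$ and $h=2^{-l}$, $l\ge2$. The condition $3h\le2^{-k}$ means $0\le k\le l-2$, and for such $k$
\[
N_k\,2^{2(1-k)}\int_0^h(2^kz)^{3/2}\,dz=\tfrac85\,N_k2^{-k/2}h^{5/2}\ge\tfrac85\,h^{5/2}.
\]
Each generation contributes the same amount, so $2^{5l/2}\|\delta^3_{2^{-l}e_1}u\|_1\ge\frac85(l-1)$ is unbounded and $u\notin B^{5/2}_{1,\infty}(\mathbb R^3)$ by Lemma~\ref{lem:diff}. This already disproves the Conjecture.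
\end{example}

For $q<\infty$, Lemma~\ref{lem:fmu} requires a logarithmic factor with $\mu>1/q$, which weakens the singularity, and the partial sums of \eqref{eq:key} must grow fast enough to compensate.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $f=f_{\alpha,\mu}$ with $\alpha=s-1/p$, so $\alpha p=r$. Fix integers $K>s$ and $i_K$ with $2^{i_K}\ge K$, and suppose $A_k\ge(k+1)^{-1}$. Let $l\ge i_K$, $h=2^{-l}$ and $0\le k\le l-i_K$, so that $Kh\le2^{-k}$. For $z\in(h/2,h)$ the number $t=A_k2^kz$ lies in $[A_k2^{k-l-1},1]$, so $\chi(t)=1$ and $\log(4/t)\le(l+3)\log2+\log(l+1)\le C(l+1)$. Lemma~\ref{lem:lower} and $r+1=sp$ give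
\begin{equation}\label{eq:lower}
2^{lsp}\|\delta^K_{2^{-l}e_1}u\|_p^p\ \ge\ \frac{c\,2^{lsp}}{(l+1)^{\mu p}}\sum_{k=0}^{l-i_K}N_k2^{-k(n-1)}2^{-l}(A_k2^{k-l})^r=\frac{c}{(l+1)^{\mu p}}\sum_{k=0}^{l-i_K}a_k^pA_k^{r-p}.
\end{equation}
If $a_k^pA_k^{r-p}\ge(k+1)^{-\vartheta}$ with $0\le\vartheta<1$, then each of the $l-i_K+1$ terms is at least $(l-i_K+1)^{-\vartheta}$, and
\begin{equation}\label{eq:lower2}
2^{ls}\|\delta^K_{2^{-l}e_1}u\|_p\ge c\,(l+1)^{(1-\vartheta)/p-\mu}\qquad(l\ge i_K).
\end{equation}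

\emph{Case $s<n/p$.} There is room for many bumps of full height. Let $\mu=\frac12(\frac1p+\frac1q)\in(\frac1q,\frac1p)$ if $q<\infty$ (here $q>p$ is used) and $\mu=0$ if $q=\infty$. Take $A_k=1$ and $N_k=\lceil(k+1)^{-\mu p}2^{k(n-sp)}\rceil$. Then
\[
(k+1)^{-\mu p}\le a_k^p\le(k+1)^{-\mu p}+2^{-k(n-sp)}\le C(k+1)^{-\mu p},
\]
so $(a_k)\in\ell_q$ and $\vartheta=\mu p<1$. The exponent in \eqref{eq:lower2} is $\frac1p-2\mu$.

\emph{Case $s=n/p$, $q>n-1$.} Now $r=n-1$, and $A_k\le a_k$ is forced. Take $N_k=1$ and $A_k=a_k=(k+1)^{-\mu'}$. If $q<\infty$, let $\mu'\in(\frac1q,\frac1{n-1})$ and $\mu=\frac1q+\frac{1-\mu'(n-1)}p>\frac1q$; if $q=\infty$, let $\mu=\mu'=0$. Then $(a_k)\in\ell_q$, $A_k\ge(k+1)^{-1}$ and $\vartheta=\mu'(n-1)<1$. The exponent in \eqref{eq:lower2} is $\frac{1-\mu'(n-1)}p-\mu$.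

In both cases $f\in B^s_{p,q}(\mathbb R)$ by Lemma~\ref{lem:fmu} and $g\in\mathcal B^s_{p,q}(\mathbb R^n)$. The exponent equals $-1/q$ if $q<\infty$ and $1/p$ if $q=\infty$. Since $((l+1)^{-1/q})_l\notin\ell_q$ and $((l+1)^{1/p})_l\notin\ell_\infty$, Lemma~\ref{lem:diff} shows that $u\notin B^s_{p,q}(\mathbb R^n)$.
\end{proof}

\section{The positive part: a model case}\label{sec:model}

Let $s=2$ and $1<p<\infty$, so that $s>1+1/p$, $r=2p-1$, and $F^2_{p,2}$ is the Sobolev space $W^2_p$. Let $f\in C^\infty(\mathbb R)$, $g\in C_c^\infty(\mathbb R^n)$, $|g|\le R$, and let $'$ denote differentiation of $g$ in one coordinate direction. Then $(f\circ g)''=f'(g)g''+f''(g)(g')^2$. The first term is harmless because $f'$ is bounded. In the second, $f''$ may only be measured in $L_p(-R,R)$, and the distribution of the values of $g$ can concentrate where $f''$ is large. The factor $(g')^2$ repairs this. With $U(y)=\int_{-R}^y|f''|^p$, an integration by parts along lines and H\"older's inequality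 give
\[
\int|f''(g)|^p|g'|^{2p}=\int\big(U(g)\big)'\,|g'|^{2p-2}g'=-(2p-1)\int U(g)|g'|^{2p-2}g''\le(2p-1)\,U(R)\,\|g'\|_{2p}^{2p-2}\|g''\|_p .
\]
The same computation with $U(y)=y$ gives $\|g'\|_{2p}^2\le(2p-1)\|g\|_\infty\|g''\|_p$. Together,
\[
\|f''(g)(g')^2\|_p^p\le(2p-1)^p\,\|f''\|^p_{L_p(-R,R)}\,\|g\|_\infty^{r-p}\,\|g''\|_p^p ,
\]
a bound of the form (height)$^{r-p}$(norm)$^p$, as in \eqref{eq:key}.

For fractional $s$ there is no chain rule and no integration by parts, but the computation has a robust form. If $J$ is an interval on a line on which $2^{k-1}\le|g'|\le2^{k+1}$, then $g$ is monotone on $J$ and the substitution $y=g(x)$ gives $\int_J|f''(g)|^p|g'|^{2p}\le2^{(k+1)r}U(R)$, whatever the length of $J$. So one wants to cover the set where $|g'|\approx2^k$ by few such intervals and to bound the sum over $k$ of $2^{kr}$ times their number. An interval around a point of slope $2^k$ can be enlarged until the second derivative spoils the slope; if this happens at length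 $2^{-i}$, then the second derivative is of size $2^{k+i}$ nearby, and the number of such intervals is at most $2^i$ times the measure of the set where this occurs. Section~\ref{sec:levels} carries out this plan with $g''$ replaced by maximal functions of the pieces $\Delta_ig$. First we need a substitute for the chain rule.

\section{Oscillations along lines}\label{sec:osc}

From now on $s>1+1/p$, $1\le p\le\infty$, and $f$ satisfies (iii) and $f(0)=0$. Fix $R>0$ and let $g\in\mathcal E^s_{p,q}(\mathbb R^n)$, $g\ne0$, $\|g\|_\infty\le R$, and $u=f\circ g$. Replacing $f$ by $\varphi f$, where $\varphi\in C_c^\infty(\mathbb R)$ equals $1$ on $[-R,R]$, does not change $u$, so we assume that $f\in E^s_{p,q}(\mathbb R)$. We write $\|f\|$ and $\|g\|$ for the $E^s_{p,q}$ norms. Since $\|u\|_\infty\le\|f\|_\infty$, property (ii) follows once $\|u\|_{E^s_{p,q}}$ is bounded in terms of $f$, $R$ and $\|g\|$ by a quantity that stays bounded when $\|g\|$ does. We fix $a=\frac{1+s}2\in(1,s)$,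 an integer $N>s$ and an even integer $K\ge N^2$.

\subsection{Oscillations control the norms}

Smoothness of a composition is easiest to read off from polynomial approximation, because a composition of polynomials is a polynomial. For a bounded continuous function $w$ on $\mathbb R$ and $t\ge0$ let
\[
\operatorname{osc}_K(w;y,t)=\inf_{\deg P<K}\ \sup_{|z-y|\le t}|w(z)-P(z)| .
\]
The infimum is attained; the oscillation increases with the interval, does not see additive constants, and is at most $\|w\|_\infty$. For a function $u$ on $\mathbb R^n$ that is continuous on almost every line parallel to $e=e_j$, let $\operatorname{osc}_K^j(u;x,t)$ be the oscillation of $\tau\mapsto u(x+\tau e)$ at $\tau=0$. It is measurable in $x$, since rational $\tau$ and polynomials with rational coefficients suffice.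

\begin{lemma}\label{lem:osc}
Let $u\in L_p\cap L_\infty(\mathbb R^n)$ have, for each $j$, a representative that is continuous on almost every line parallel to $e_j$. In the $F$-case assume that $u\in F^s_{p,q}(\mathbb R^n)$. Then
\[
\|u\|_{E^s_{p,q}}\le C\|u\|_p+C\sum_{j=1}^n\big\|\big(2^{ls}\operatorname{osc}^j_K(u;\cdot,2^{-l})\big)_{l\ge0}\big\|_X .
\]
\end{lemma}

\begin{proof}
\emph{$B$-case.} Since $\delta_h^K$ annihilates polynomials of degree $<K$ and its coefficients have absolute sum $2^K$, we have $|\delta^K_{he_j}u(x)|\le2^K\operatorname{osc}^j_K(u;x,K|h|)$. With $2^{i_K}\ge K$, \eqref{eq:reverse} gives $\|\Delta_iu\|_p\le C\sum_j\|\operatorname{osc}^j_K(u;\cdot,2^{-(i-i_K)})\|_p$ for $i\ge i_K$. For $i<i_K$ use $\|\Delta_iu\|_p\le C\|u\|_p$.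

\emph{$F$-case.} The same route would require the convolution operators behind \eqref{eq:reverse} to be bounded on $L_p(\ell_q)$, which the Fefferman--Stein inequality gives only for $p,q>1$. We use two theorems instead. The \emph{Fubini property} \cite[Theorem 4.4]{Triebel2001}, valid for all $s>0$ when $p,q\ge1$, says that on $F^s_{p,q}(\mathbb R^n)$ the norm is equivalent to the sum over $j$ of the $L_p(\mathbb R^{n-1})$ norms of the $F^s_{p,q}(\mathbb R)$ norms of the restrictions to the lines parallel to $e_j$ (for $n=1$ there is nothing to say). The \emph{characterization by local means} on $\mathbb R$ (\cite[Sect.~2.4.6]{TriebelII}, \cite{Rychkov}) says that for $\Psi_0\in C_c^\infty((-1,1))$ with $\int\Psi_0\ne0$ and $\Psi=\Psi_0^{(K)}$, $K>s$ even,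
\[
\|w\|_{F^s_{p,q}(\mathbb R)}\le C\Big\|\int\Psi_0(y)w(\,\cdot+y)\,dy\Big\|_p+C\Big\|\Big(2^{ls}\int\Psi(y)w(\,\cdot+2^{-l}y)\,dy\Big)_{l\ge1}\Big\|_{L_p(\ell_q)} .
\]
The first term is at most $C\|w\|_p$. Since $\Psi$ integrates to zero against polynomials of degree $<K$, the $l$-th integral is at most $\|\Psi\|_1\operatorname{osc}_K(w;\cdot,2^{-l})$. Apply this to the restrictions of $u$, raise to the power $p$ and integrate over the lines.
\end{proof}

\subsection{Maximal functions along lines}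

Fix $e=e_j$, write $\partial=\partial_j$ and drop the superscript $j$. An oscillation is a supremum over an interval, so we need bounds for $\Delta_ig$ near $x$ in terms of a quantity at $x$ with good $L_p$ estimates. This is Peetre's maximal function in the direction $e$,
\[
g_i^*(x)=\sup_{\tau\in\mathbb R}\frac{|\Delta_ig(x+\tau e)|}{(1+2^i|\tau|)^a}\ \le\ \|\Delta_ig\|_\infty .
\]
We define $f_i^*$ on $\mathbb R$ in the same way.

\begin{lemma}\label{lem:peetre}
For all $x\in\mathbb R^n$, $\tau\in\mathbb R$, $i,m\ge0$ and $1\le v\le\infty$,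
\begin{gather}
|\partial^m\Delta_ig(x+\tau e)|\le C_m2^{im}(1+2^i|\tau|)^ag_i^*(x),\qquad g_i^*(x+\tau e)\le(1+2^i|\tau|)^ag_i^*(x),\label{eq:P1}\\
\|g_i^*\|_{L_v(\mathbb R^n)}\le C\|\Delta_ig\|_{L_v(\mathbb R^n)},\qquad\|(2^{is}g_i^*)\|_X\le C\|g\|.\label{eq:P2}
\end{gather}
The same holds for $f$ on $\mathbb R$.
\end{lemma}

\begin{proof}
The restriction $w$ of $\Delta_ig$ to a line is bounded and has spectrum in $[-2^{i+1},2^{i+1}]$: convolving $\Delta_ig$ in the variable $x_j$ with a Schwartz function whose spectrum avoids this interval gives a continuous function with zero Fourier transform. So $w=2^i\psi(2^i\,\cdot)*w$ as in \eqref{eq:bern}. Differentiating this formula $m$ times and using $1+|\tau-t|\le(1+|\tau|)(1+|t|)$ gives the first inequality in \eqref{eq:P1}; the same elementary inequality gives the second. For \eqref{eq:P2} we recall two textbook facts \cite[Sect.~1.3--1.6]{Triebel83}. With $\mathcal M$ the Hardy--Littlewood maximal operator on the line, Peetre's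 inequality states $g_i^*\le C(\mathcal M|\Delta_ig|^{1/a})^a$, and the Fefferman--Stein inequality states that $(w_i)\mapsto(\mathcal Mw_i)$ is bounded on $L_P(\ell_Q)$ for $1<P<\infty$, $1<Q\le\infty$. Because $a>1$, we may use the maximal theorem in $L_{va}$ for $v<\infty$, and the Fefferman--Stein inequality with $P=pa$, $Q=qa$, on each line, and then integrate over the lines. For $v=\infty$ the bound is trivial.
\end{proof}

Let $S_lg=\sum_{i\le l}\Delta_ig$. Since $a<s$, \eqref{eq:P2} and \eqref{eq:sup} give $\sum_i2^{ai}\|g_i^*\|_p<\infty$, so $\sum_i2^{ai}g_i^*(x)<\infty$ for almost every $x$. At such a point, $|\Delta_ig(x+\tau e)|\le(1+|\tau|)^a2^{ai}g_i^*(x)$, so $S_lg$ converges locally uniformly on the line through $x$. We take $g=\lim_lS_lg$, where the limit exists, as representative. It is continuous on these lines, and on almost all of them $|g|\le R$ everywhere, by Fubini's theorem and continuity. Let $V$ be the Borel set of full measure consisting of the points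 $x$ with $\sum_i2^{ai}g_i^*(x)<\infty$ and $|g|\le R$ on $x+\mathbb Re$.

\subsection{The outer function}

\begin{lemma}\label{lem:f}
Put $O_j(y)=2^{js}\operatorname{osc}_N(f;y,2^{4-j})$ for $j\in\mathbb Z$.
\begin{itemize}
\item[(f1)] $f\in C^1(\mathbb R)$, and $\|f\|_\infty\le C\|f\|$, $\Lambda:=\|f'\|_\infty\le C\|f\|$.
\item[(f2)] $\operatorname{osc}_N(f;y,t)\le C\|f\|\,t^{s-1/p}$ for all $y\in\mathbb R$, $t\ge0$.
\item[(f3)] $\|(O_j1_{[-R,R]})_{j\in\mathbb Z}\|_X\le C_R\|f\|$; if $p=\infty$, then $\|(\|O_j\|_\infty)_{j\in\mathbb Z}\|_{\ell_q}\le C\|f\|$.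
\end{itemize}
Moreover $(y,t)\mapsto\operatorname{osc}_N(f;y,t)$ is continuous.
\end{lemma}

\begin{proof}
Let $\alpha=s-1/p\in(1,N)$. By \eqref{eq:bern}, $\|(\Delta_if)^{(m)}\|_\infty\le C2^{i(m-\alpha)}\|f\|$; summing for $m=0,1$ gives (f1). For $0<t\le1$ approximate $f$ by the Taylor polynomial of degree $N-1$ at $y$ of $\sum_{2^it\le1}\Delta_if$; the error is at most $C\|f\|\big(\sum_{2^it\le1}t^N2^{i(N-\alpha)}+\sum_{2^it>1}2^{-i\alpha}\big)\le C\|f\|t^\alpha$. For $t>1$ use $\|f\|_\infty$. This is (f2). For $j\ge0$ use the Taylor polynomial of $S_jf$ and estimate with \eqref{eq:P1}: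
\[
O_j(y)\le C\sum_{i\le j}2^{-(N-s)(j-i)}\,2^{is}f_i^*(y)+C\sum_{i>j}2^{-(s-a)(i-j)}\,2^{is}f_i^*(y).
\]
As $a<s<N$, \eqref{eq:young} and \eqref{eq:P2} give $\|(O_j)_{j\ge0}\|_X\le C\|f\|$. For $j<0$ we have $O_j\le2^{js}\|f\|_\infty$, which contributes at most $C(2R)^{1/p}\|f\|_\infty$. Finally, $\operatorname{osc}_N(f;y,t)$ is the distance in $C[-1,1]$ from $z\mapsto f(y+tz)$ to the polynomials of degree $<N$, so it is Lipschitz in $(y,t)$.
\end{proof}

The uniform bound (f2) loses $1/p$ in the exponent; (f3) has the full exponent $s$, but only in the mean over $y$. By (f1) and $f(0)=0$ we have $|u|\le\Lambda|g|$, so $\|u\|_p\le C\|f\|\|g\|$. This is where $f(0)=0$ is needed; for $p<\infty$ it is necessary, as $g=0$ shows.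

\subsection{A substitute for the chain rule}

At scale $2^{-l}$ we replace $g$ by a polynomial and $f$ by a polynomial on the range of the former. Let
\[
t_l(x)=\sup_{|\tau|\le2^{-l}}|S_lg(x+\tau e)-S_lg(x)|,\qquad W_l(x)=\operatorname{osc}_N\big(f;S_lg(x),2t_l(x)\big).
\]
Both functions are continuous. In the model case, $W_l$ plays the role of $2^{-2l}f''(g)(g')^2$.

\begin{lemma}\label{lem:basic}
For $x\in V$ and $l\ge0$,
\[
\operatorname{osc}_K(u;x,2^{-l})\le C\Lambda\Big(\sum_{i\le l}2^{-N(l-i)}g_i^*(x)+\sum_{i>l}2^{a(i-l)}g_i^*(x)\Big)+W_l(x).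
\]
Consequently,
\begin{equation}\label{eq:reduce}
\big\|\big(2^{ls}\operatorname{osc}_K(u;\cdot,2^{-l})\big)_{l\ge0}\big\|_X\le C\|f\|\|g\|+\|(2^{ls}W_l)_{l\ge0}\|_X .
\end{equation}
\end{lemma}

\begin{proof}
Let $I=\{x+\tau e:|\tau|\le2^{-l}\}$ and let $P$ be a best approximation of $S_lg$ on $I$ by a polynomial of degree $<N$ in $\tau$, with error $\epsilon$. Comparing with the constant $S_lg(x)$ gives $\epsilon\le t_l(x)$, so $P$ maps $I$ into the interval $I'$ with center $S_lg(x)$ and radius $2t_l(x)$. Let $Q$, of degree $<N$, satisfy $|f-Q|\le W_l(x)$ on $I'$. Then $Q\circ P$ has degree at most $(N-1)^2<K$, and on $I$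
\[
|f\circ g-Q\circ P|\le|f\circ g-f\circ P|+|(f-Q)\circ P|\le\Lambda\big(\sup_I|g-S_lg|+\epsilon\big)+W_l(x).
\]
By \eqref{eq:P1}, $\sup_I|g-S_lg|\le C\sum_{i>l}2^{a(i-l)}g_i^*(x)$. Comparing with the Taylor polynomial gives $\epsilon\le C2^{-lN}\sup_I|\partial^NS_lg|\le C\sum_{i\le l}2^{-N(l-i)}g_i^*(x)$. After multiplication by $2^{ls}$ the bracket is a convolution of $(2^{is}g_i^*)$ with the kernel that appeared in the proof of (f3), so \eqref{eq:young} and \eqref{eq:P2} give \eqref{eq:reduce}.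
\end{proof}

\subsection{The case $p=\infty$}

Here $s>1$, and (f3) is a uniform bound, so no change of variables is needed. By \eqref{eq:bern}, $\|\partial S_lg\|_\infty\le L:=C\sum_i2^i\|\Delta_ig\|_\infty\le C\|g\|$, hence $t_l\le2^{-l}L$. Let $k\ge0$ be the least integer with $L\le2^k$, so $2^k\le1+2L$. Then $2t_l\le2^{4-(l-k)}$ and $2^{ls}W_l\le2^{ks}\|O_{l-k}\|_\infty$. By (f3), \eqref{eq:reduce} and Lemma~\ref{lem:osc}, $\|u\|_{B^s_{\infty,q}}\le C\|f\|(1+\|g\|)^s$. This proves (iii)$\Rightarrow$(ii) for $p=\infty$.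

\section{Good and bad levels}\label{sec:levels}

Let $p<\infty$. We must estimate $W_l$. Where $g$ is close to an affine function of slope $2^k$ at scale $2^{-l}$, we have $t_l\approx2^{k-l}$, and (f2) only gives $2^{ls}W_l\le C\|f\|2^{l/p}2^{k(s-1/p)}$, which grows with $l$; there we need (f3) and a change of variables. Where $g$ is far from affine no change of variables is available, but then $t_l$ is dominated by high frequencies of $g$, which are small, and (f2) suffices. This section makes the dichotomy precise.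

\subsection{Slope, curvature, heights}

For $x\in V$ the series $D(x)=\sum_i\partial\Delta_ig(x)$ converges absolutely, by \eqref{eq:P1} and $a>1$; we call $D(x)$ the slope. For $x\in\mathbb R^n$ let
\[
\beta_m(x)=\sum_{0\le i\le m}2^{-2(m-i)}g_i^*(x)\ \ge\ g_m^*(x).
\]
By \eqref{eq:P1}, $2^{2m}\beta_m(x)$ controls $\partial^2S_mg$ within distance $2^{-m}$ of $x$. More precisely, \eqref{eq:P1} and Taylor's formula give a constant $C_0\ge1$ with
\begin{equation}\label{eq:taylor}
|\partial\Delta_mg(x)|\le C_02^mg_m^*(x),\qquad|S_lg(x+\tau e)-S_lg(x)-\tau\,\partial S_lg(x)|\le C_0\beta_l(x)\quad(|\tau|\le2^{-l}).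
\end{equation}
Since $|D-\partial S_lg|\le C_0\sum_{m>l}2^m\beta_m$, it follows that on $V$
\begin{equation}\label{eq:tl}
t_l(x)\le2^{-l}|D(x)|+C_0\sum_{m\ge l}2^{m-l}\beta_m(x).
\end{equation}

Recall $r=sp-1$ and put $\sigma=sp/r=1+1/r$. We have $r>p$ and, since $sp>2$, $r>sp/2$. So we can fix
\[
\rho\in\big(\max(p,sp/2),\,r\big)\qquad\text{and}\qquad\nu>0\ \text{ with }\ (1+\nu)\rho<r .
\]
After (f1), this is the second use of $s>1+1/p$. The condition $\rho<r$ will make the sum over small slopes converge; $\rho>p$ allows interpolation between $L_p$ and $L_\infty$; $\rho>sp/2$ lets the weights $2^{-2(m-i)}$ in $\beta_m$ beat the growth $2^{(m-i)sp/\rho}$.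

A sequence of positive numbers $(h_m)_{m\ge0}$ is called a sequence of \emph{heights} if, for some $\lambda>1$ depending only on $n,s,p,q$,
\[
\text{(H1)}\ \ \beta_m(x)\le h_m\ \text{ for all }x,m;\qquad\text{(H2)}\ \ 2^{m+1}h_{m+1}\ge\lambda\,2^mh_m\ \text{ for all }m .
\]
The heights generalize the numbers $A_k$ in \eqref{eq:g}; the choice is left open until Sections~\ref{sec:B} and~\ref{sec:F}. Put
\[
\gamma_m=\beta_m^{\rho/r}h_m^{1-\rho/r}\ \ge\beta_m,\qquad\kappa_m=\int\big(2^{m\sigma}\gamma_m\big)^rdx=2^{msp}h_m^{r-\rho}\int\beta_m^\rho\,dx .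
\]
The numbers $\kappa_m$ generalize the terms of \eqref{eq:key}.

\subsection{The stopping rule}

By \eqref{eq:tl}, a point with slope $2^k$ behaves affinely at the levels $l\ge i$ if $\sum_{m\ge i}2^m\beta_m(x)$ is small compared with $2^k$. For counting we want a condition on each $\beta_m$ separately. The natural one, $\beta_m\le c2^{k-m}$, does not sum. We therefore use the thresholds
\[
\theta_{m,k}=2^{k-m}Y_{m,k}^\nu=h_mY_{m,k}^{1+\nu},\qquad Y_{m,k}=\frac{2^{k-m}}{h_m},
\]
whose extra factor decays geometrically in $m$, since $Y_{m+1,k}\le Y_{m,k}/\lambda$ by (H2).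

\begin{lemma}\label{lem:thresh}
Let $c'=1/(12C_0)$. There is a constant $c\in(0,1]$ such that $\sum_{m\ge0}2^m\min(h_m,c\,\theta_{m,k})\le c'2^k$ for all $k\in\mathbb Z$.
\end{lemma}

\begin{proof}
The sum equals $2^k\sum_m\min(Y_{m,k}^{-1},cY_{m,k}^\nu)$. For $T>0$, the geometric decay of $Y_{m,k}$ gives $\sum_{Y_{m,k}\ge T}Y_{m,k}^{-1}\le T^{-1}/(1-\lambda^{-1})$ and $\sum_{Y_{m,k}<T}cY_{m,k}^\nu\le cT^\nu/(1-\lambda^{-\nu})$. With $T=c^{-1/(1+\nu)}$ both are at most $Cc^{1/(1+\nu)}$; take $c$ small.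
\end{proof}

For $x\in V$ with $D(x)\ne0$ let $k=k(x)\in\mathbb Z$ be defined by $2^k\le|D(x)|<2^{k+1}$, and let
\[
i(x)=\min\{i\ge0:\ \beta_m(x)\le c\,\theta_{m,k}\ \text{ for all }m\ge i\},
\]
with $i(x)=\infty$ if the set is empty or if $D(x)=0$. A level $l\ge0$ is \emph{good} for $x$ if $l\ge i(x)$ and \emph{bad} otherwise. Let $A_{i,k}=\{x\in V:i(x)=i,\ k(x)=k\}$ for $0\le i<\infty$, and $A_k^\cup=\bigcup_iA_{i,k}$; these are Borel sets. By (H1) and Lemma~\ref{lem:thresh},
\begin{equation}\label{eq:small}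
x\in A_{i,k}\quad\Longrightarrow\quad\sum_{m\ge i}2^m\beta_m(x)\le c'2^k .
\end{equation}

\begin{lemma}\label{lem:levels}
Let $x\in V$ and $l\ge0$.
\begin{itemize}
\item[(B)] If $l$ is bad for $x$, then $2^{ls}W_l(x)\le C\|f\|\Big(\sum_{m\ge l}2^{-(m-l)/r}\,2^{m\sigma}\gamma_m(x)\Big)^{r/p}$.
\item[(G)] If $l$ is good for $x$ and $k=k(x)$, then $2^{ls}W_l(x)\le2^{ks}O_{l-k}(g(x))$.
\end{itemize}
\end{lemma}

\begin{proof}
(B) Suppose $D(x)\ne0$. Since $l<i(x)$, there is $m\ge l$ with $\beta_m(x)/h_m>cY_{m,k}^{1+\nu}$. As $\beta_m/h_m\le1$ and $\frac1{1+\nu}>\frac\rho r$,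
\[
2^{k-m}=h_mY_{m,k}<Ch_m(\beta_m/h_m)^{1/(1+\nu)}\le Ch_m(\beta_m/h_m)^{\rho/r}=C\gamma_m(x).
\]
So $|D(x)|\le C\sum_{m\ge l}2^m\gamma_m(x)$, which is also true if $D(x)=0$. By \eqref{eq:tl} and $\beta_m\le\gamma_m$, $t_l(x)\le C\sum_{m\ge l}2^{m-l}\gamma_m(x)$. Since $s-1/p=r/p$ and $s=\sigma r/p$, (f2) gives $2^{ls}W_l\le C\|f\|(2^{l\sigma}t_l)^{r/p}$, and $2^{l\sigma}2^{m-l}=2^{-(m-l)/r}2^{m\sigma}$.

(G) By \eqref{eq:tl} and \eqref{eq:small}, $t_l(x)\le2^{k+1-l}+C_0c'2^{k-l}\le2^{k-l+2}$, and $|g(x)-S_lg(x)|\le\sum_{m>l}g_m^*(x)\le2^{-l}\sum_{m>l}2^m\beta_m(x)\le2^{k-l}$. So the interval in the definition of $W_l(x)$ lies within distance $9\cdot2^{k-l}\le2^{4-(l-k)}$ of $g(x)$.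
\end{proof}

\subsection{Change of variables}

The function $g$ need not be monotone on any interval, because \eqref{eq:small} holds only at the points of $A_{i,k}$. It is enough that $g$ expands distances between such points.

\begin{lemma}\label{lem:expand}
If $x$ and $z=x+\tau e$ lie in $A_{i,k}$ and $|\tau|\le2^{-i}$, then $|g(z)-g(x)|\ge2^{k-1}|\tau|$. Consequently, if $J$ is an interval of length $2^{-i}$ on a line parallel to $e$ and $\Phi\ge0$ is Borel, then
\[
\int_{A_{i,k}\cap J}\Phi(g(x))\,dx_j\le2^{1-k}\int_{-R}^R\Phi(y)\,dy .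
\]
\end{lemma}

\begin{proof}
Let $\tau\ne0$ and choose $l\ge i$ with $2^{-l-1}<|\tau|\le2^{-l}$. Split $g(z)-g(x)-\tau D(x)$ into the indices $m\le l$, treated by the second inequality in \eqref{eq:taylor}, and $m>l$, treated term by term. With \eqref{eq:small} at $x$ and at $z$,
\begin{align*}
|g(z)-g(x)-\tau D(x)|&\le C_0\beta_l(x)+\sum_{m>l}\big(g_m^*(z)+g_m^*(x)+C_02^{m-l}g_m^*(x)\big)\\
&\le(C_0+2)\,c'2^{k-l}\le6C_0c'\,2^k|\tau|=2^{k-1}|\tau| .
\end{align*}
Since $|\tau D(x)|\ge2^k|\tau|$, the first claim follows. Thus $g$ is injective on $A=A_{i,k}\cap J$, with values in $[-R,R]$, and its inverse is Lipschitz with constant $2^{1-k}$. A Lipschitz map between subsets of $\mathbb R$ increases outer measure at most by the factor of its Lipschitz constant, so $|\{x\in A:g(x)\in B\}|\le2^{1-k}|B|$ for Borel $B\subset[-R,R]$. This is the claim for indicator functions, and it extends to $\Phi$ by monotone convergence.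
\end{proof}

It remains to count the intervals. The minimality of $i(x)$ says that $\beta_{i-1}$ exceeds its threshold at $x$, and a maximal function that is large at one point is large on the whole interval.

\begin{lemma}\label{lem:count}
There is a constant $c_1>0$ such that, with
\[
U_{k,m}=\{x\in\mathbb R^n:\beta_m(x)>c_1\theta_{m,k}\},\qquad\tau_{k,m}=2^{kr+m}|U_{k,m}|,\qquad\tau_k=\sum_{m\ge0}\tau_{k,m},
\]
the following hold. For $k\in\mathbb Z$ and Borel $\Phi\ge0$,
\begin{equation}\label{eq:cov}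
2^{ksp}\int_{A_k^\cup}\Phi(g(x))\,dx\le6\,\tau_k\int_{-R}^R\Phi(y)\,dy ,
\end{equation}
and for $0<v\le1$,
\begin{equation}\label{eq:tau}
\sum_{k\in\mathbb Z}\tau_k^v\le C_v\sum_{m\ge0}\kappa_m^v .
\end{equation}
\end{lemma}

\begin{proof}
Fix a line $\Gamma$ parallel to $e$ and let $n_i$ be the number of half-open dyadic intervals $J\subset\Gamma$ of length $2^{-i}$ that contain a point $x_0\in A_{i,k}$. For $z\in J$ and $i'\le i$, \eqref{eq:P1} gives $g_{i'}^*(x_0)\le2^ag_{i'}^*(z)$.

Let $i\ge1$. Then $\beta_{i-1}(x_0)>c\,\theta_{i-1,k}$, so $\beta_{i-1}>2^{-a}c\,\theta_{i-1,k}$ on $J$. Let $i=0$; now there is no earlier level, and we use that the slope is carried by $\Delta_0g$. By \eqref{eq:taylor} and \eqref{eq:small}, $C_0g_0^*(x_0)\ge|\partial\Delta_0g(x_0)|\ge2^k-C_0c'2^k\ge2^{k-1}$, so $\beta_0=g_0^*\ge c_22^k$ on $J$ with $c_2=2^{-a-1}/C_0$. By (H1), $Y_{0,k}\le c_2^{-1}$, so $\theta_{0,k}\le c_2^{-\nu}2^k$ and $\beta_0\ge c_2^{1+\nu}\theta_{0,k}$ on $J$. With $c_1=\min(2^{-a}c,\frac12c_2^{1+\nu})$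 we obtain $J\subset U_{k,i-1}$ for $i\ge1$ and $J\subset U_{k,0}$ for $i=0$. Denoting linear measure by $|\cdot|_1$, we get $n_i\le2^i|U_{k,i-1}\cap\Gamma|_1$ and $n_0\le|U_{k,0}\cap\Gamma|_1$, so by Lemma~\ref{lem:expand}
\[
\int_{A_k^\cup\cap\Gamma}\Phi(g)\,dx_j\le2^{1-k}\sum_{i\ge0}n_i\int_{-R}^R\Phi\le2^{1-k}\cdot3\sum_{m\ge0}2^m|U_{k,m}\cap\Gamma|_1\int_{-R}^R\Phi .
\]
Integrating over the lines and using $r+1=sp$ gives \eqref{eq:cov}.

If $U_{k,m}\ne\emptyset$, then $c_1h_mY_{m,k}^{1+\nu}<h_m$ by (H1), so $Y_{m,k}\le C$: large slopes do not occur. By Chebyshev's inequality and $2^{kr+m}=2^{msp}h_m^rY_{m,k}^r$,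
\[
\tau_{k,m}\le2^{msp}h_m^rY_{m,k}^r\big(c_1h_mY_{m,k}^{1+\nu}\big)^{-\rho}\int\beta_m^\rho\,dx=c_1^{-\rho}\,Y_{m,k}^{\,r-(1+\nu)\rho}\,\kappa_m .
\]
The exponent is positive and $Y_{m,k}$ doubles when $k$ increases by one, so $\sum_k\tau_{k,m}^v\le C_v\kappa_m^v$. Finally $\tau_k^v\le\sum_m\tau_{k,m}^v$ because $v\le1$.
\end{proof}

\section{The Besov case}\label{sec:B}

\begin{proposition}\label{prop:B}
Let $p<\infty$, $E=B$ and $v=\min(1,q/p)$. Suppose that for each coordinate direction there is a sequence of heights with $\|\kappa\|_{\ell_v}\le\mathcal K$. Then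
\[
\|f\circ g\|_{B^s_{p,q}}\le C\|f\|\|g\|+C_R\|f\|\,\mathcal K^{1/p}.
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:osc}, \eqref{eq:reduce} and $\|u\|_p\le C\|f\|\|g\|$, it suffices to bound the $\ell_{q/p}$ quasi-norm of the sequence $(2^{lsp}\int W_l^p\,dx)_l$ by $C_R\|f\|^p\mathcal K$. We split the integral according to whether $l$ is good or bad for $x$.

\emph{Good part.} Let $\omega_j=\|O_j\|_{L_p(-R,R)}$, so $\|\omega\|_{\ell_q(\mathbb Z)}\le C_R\|f\|$ by (f3). By Lemma~\ref{lem:levels}(G) and \eqref{eq:cov},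
\[
2^{lsp}\int_{\{l\text{ good}\}}W_l^p\,dx\le\sum_k2^{ksp}\int_{A_k^\cup}O_{l-k}(g(x))^p\,dx\le6\sum_k\omega_{l-k}^p\,\tau_k .
\]
If $q\ge p$, Young's inequality bounds the $\ell_{q/p}$ norm by $6\|\omega\|_{\ell_q}^p\|\tau\|_{\ell_1}$. If $q<p$, then $v=q/p$ and $\sum_l(\sum_k\omega_{l-k}^p\tau_k)^v\le\sum_l\sum_k\omega_{l-k}^q\tau_k^v=\|\omega\|_{\ell_q}^q\sum_k\tau_k^v$. In both cases the bound is $6\|\omega\|_{\ell_q}^p\|\tau\|_{\ell_v}\le C_R\|f\|^p\mathcal K$, by \eqref{eq:tau}.

\emph{Bad part.} By Lemma~\ref{lem:levels}(B), Minkowski's inequality in $L_r$ and $\|2^{m\sigma}\gamma_m\|_r=\kappa_m^{1/r}$,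
\[
2^{lsp}\int_{\{l\text{ bad}\}}W_l^p\,dx\le C\|f\|^p\Big(\sum_{m\ge l}2^{-(m-l)/r}\kappa_m^{1/r}\Big)^r .
\]
Since $rq/p\ge1$, Young's inequality in $\ell_{rq/p}$ bounds the $\ell_{q/p}$ quasi-norm by $C\|f\|^p\|\kappa\|_{\ell_{q/p}}\le C\|f\|^p\mathcal K$, as $v\le q/p$.
\end{proof}

For $q>p$ the bad part needs only $\kappa\in\ell_{q/p}$. The good part needs $\kappa\in\ell_1$, because at level $l$ all slopes $2^k$ contribute at once; this is the effect exploited in \eqref{eq:lower}, and it is where conditions (a), (b), (c) enter.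

\begin{proof}[Proof of \textup{(iii)}$\Rightarrow$\textup{(ii)} in the $B$-case, $p<\infty$]
Let $b_i=2^{is}\|\Delta_ig\|_p$, so $\|b\|_{\ell_q}=\|g\|>0$. By the triangle inequality in $L_\rho$,
\begin{equation}\label{eq:betarho}
2^{msp/\rho}\|\beta_m\|_\rho\le\sum_{i\le m}2^{-(m-i)(2-sp/\rho)}\;2^{isp/\rho}\|g_i^*\|_\rho,\qquad2-sp/\rho>0 .
\end{equation}
Since $\rho>p$ and $g_i^*\le\|\Delta_ig\|_\infty\le C\|g\|_\infty$, \eqref{eq:P2} gives $\|g_i^*\|_\rho^\rho\le\|g_i^*\|_p^p\|g_i^*\|_\infty^{\rho-p}\le C2^{-isp}b_i^p\|g\|_\infty^{\rho-p}$. Therefore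
\begin{equation}\label{eq:interp}
2^{msp}\int\beta_m^\rho\,dx\le C\|g\|_\infty^{\rho-p}\Big(\sum_{i\le m}2^{-(m-i)(2-sp/\rho)}b_i^{p/\rho}\Big)^\rho .
\end{equation}

(a) \emph{$q\le p$}, so $v=q/p$. Take constant heights $h_m=C\|g\|_\infty$; then (H1) holds because $\sum_{j\ge0}2^{-2j}<\infty$, and (H2) holds with $\lambda=2$. By \eqref{eq:interp} and Young's inequality in $\ell_{q\rho/p}$, where $q\rho/p\ge1$,
\[
\|\kappa\|_{\ell_{q/p}}\le C\|g\|_\infty^{r-p}\,\|(b_i^{p/\rho})\|_{\ell_{q\rho/p}}^\rho=C\|g\|_\infty^{r-p}\|g\|^p .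
\]
Proposition~\ref{prop:B} gives $\|f\circ g\|_{B^s_{p,q}}\le C_R\|f\|\|g\|$, the linear bound of Theorem~\ref{thm:class}.

(b) \emph{$q>p$ and $s>n/p$}, so $v=1$. Let $\eta=\min(s-\frac np,\frac12)$. By \eqref{eq:bern}, $g_i^*\le\|\Delta_ig\|_\infty\le C2^{-i(s-n/p)}b_i\le C2^{-i\eta}\|g\|$, so $\beta_m\le C\|g\|2^{-m\eta}\sum_{i\le m}2^{-(m-i)(2-\eta)}$. Thus (H1) holds with $h_m=C\|g\|2^{-m\eta}$, and (H2) holds with $\lambda=2^{1-\eta}$. By \eqref{eq:interp} and $b_i\le\|g\|$, $\kappa_m\le Ch_m^{r-\rho}R^{\rho-p}\|g\|^p$, and $r>\rho$ gives $\sum_m\kappa_m\le CR^{\rho-p}\|g\|^{r-\rho+p}$.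

(c) \emph{$s=n/p$ and $p<q\le n-1=r$}, so $v=1$ and $sp=n$. Now \eqref{eq:bern} gives $g_i^*\le Cb_i$, so the heights should follow $b_m$; to secure (H2) and positivity we smooth them. Let $\eta=\min(\frac12,2-\frac n\rho)>0$ and
\[
h_m=C\Big(\sum_{i\le m}2^{-\eta(m-i)}b_i+2^{-\eta m}\|g\|\Big).
\]
Then (H1) holds because $\eta\le2$, and $h_{m+1}\ge2^{-\eta}h_m$ gives (H2) with $\lambda=2^{1-\eta}$. By \eqref{eq:P2} and \eqref{eq:bern}, $\|g_i^*\|_\rho\le C2^{in(1/p-1/\rho)}\|\Delta_ig\|_p=C2^{-in/\rho}b_i$, so \eqref{eq:betarho} gives $2^{mn/\rho}\|\beta_m\|_\rho\le Ch_m$ and $\kappa_m\le Ch_m^r$. By Young's inequality and $q\le r$, $\sum_m\kappa_m\le C\|b\|_{\ell_r}^r+C\|g\|^r\le C\|g\|^r$.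

Parameters that satisfy (b) or (c) of Theorem~\ref{thm:class} with $q\le p$ are covered by (a). In each case Proposition~\ref{prop:B} bounds $\|f\circ g\|_{B^s_{p,q}}$ on bounded sets.
\end{proof}

\section{The Lizorkin--Triebel case}\label{sec:F}

Let $p<\infty$ and $E=F$. We take constant heights $h_m=H=C\|g\|_\infty$, as in case (a) above. The sum over scales can now be performed at each point, before integrating, and there it is dominated by a single scale. Let $G=\sup_i2^{is}g_i^*$. Then $G\le\|(2^{is}g_i^*)\|_{\ell_q}$ pointwise, so $\|G\|_p\le C\|g\|$ by \eqref{eq:P2}, for every $q$.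

\begin{lemma}\label{lem:pointwise}
Almost everywhere, $\sum_{m\ge0}2^{m\sigma}\gamma_m\le C\,G^{p/r}H^{1-p/r}$. Consequently
\[
\sum_m\kappa_m\le\int\Big(\sum_m2^{m\sigma}\gamma_m\Big)^rdx\le CH^{r-p}\|g\|^p .
\]
\end{lemma}

\begin{proof}
Since $\rho/r<1$, we have $\beta_m^{\rho/r}\le\sum_{i\le m}2^{-2(m-i)\rho/r}(g_i^*)^{\rho/r}$. The condition $\rho>sp/2$ means $2\rho/r>\sigma$, so $\sum_{m\ge i}2^{m\sigma-2(m-i)\rho/r}\le C2^{i\sigma}$. With $g_i^*\le\min(H,2^{-is}G)$,
\[
\sum_m2^{m\sigma}\gamma_m\le CH^{1-\rho/r}\sum_{i\ge0}2^{i\sigma}\min(H,2^{-is}G)^{\rho/r}.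
\]
Let $0<G<\infty$ and recall $\sigma/s=p/r$. The indices with $2^{is}\le G/H$ contribute at most $CH^{\rho/r}(G/H)^{p/r}$. The condition $\rho>p$ means $s\rho/r>\sigma$, so the others contribute at most $CG^{\rho/r}(G/H)^{p/r-\rho/r}=CH^{\rho/r}(G/H)^{p/r}$. This proves the first claim; for $G=0$ both sides vanish. The second follows from $\kappa_m=\int(2^{m\sigma}\gamma_m)^r$ and $r\ge1$.
\end{proof}

\begin{proof}[Proof of \textup{(iii)}$\Rightarrow$\textup{(ii)} in the $F$-case]
\emph{Estimate of $W_l$.} For the bad levels use Lemma~\ref{lem:levels}(B), the inclusion $\ell_1\subset\ell_{rq/p}$ (as $rq/p\ge1$) and Lemma~\ref{lem:pointwise}: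
\[
\int\big\|(2^{ls}W_l1_{\{l\text{ bad}\}})_l\big\|_{\ell_q}^p\,dx\le C\|f\|^p\int\Big(\sum_{l\ge0}\sum_{m\ge l}2^{-(m-l)/r}2^{m\sigma}\gamma_m\Big)^rdx\le C\|f\|^pH^{r-p}\|g\|^p .
\]
For the good levels let $\Omega(y)=\|(O_j(y))_{j\in\mathbb Z}\|_{\ell_q}$, a Borel function with $\|\Omega\|_{L_p(-R,R)}\le C_R\|f\|$ by (f3). A point that has a good level lies in exactly one set $A_k^\cup$, and there Lemma~\ref{lem:levels}(G) bounds the $\ell_q$ norm over the good levels by $2^{ks}\Omega(g(x))$. By \eqref{eq:cov}, \eqref{eq:tau} with $v=1$ and Lemma~\ref{lem:pointwise},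
\[
\int\big\|(2^{ls}W_l1_{\{l\text{ good}\}})_l\big\|_{\ell_q}^p\,dx\le6\sum_k\tau_k\,\|\Omega\|^p_{L_p(-R,R)}\le C_R\|f\|^pH^{r-p}\|g\|^p .
\]
Since $H\le CR$, \eqref{eq:reduce} yields for each coordinate direction
\begin{equation}\label{eq:Fosc}
\big\|\big(2^{ls}\operatorname{osc}_K(f\circ g;\cdot,2^{-l})\big)_{l\ge0}\big\|_{L_p(\ell_q)}\le C_R\|f\|\|g\| .
\end{equation}

\emph{Regularization.} Lemma~\ref{lem:osc} requires $f\circ g\in F^s_{p,q}(\mathbb R^n)$, which is what we want to prove. We therefore approximate $f$ by smooth functions and use (K2) qualitatively. Let $\Theta_\varepsilon\ge0$ be a smooth function with integral $1$ supported in $[-\varepsilon,\varepsilon]$, let $f^\varepsilon=f*\Theta_\varepsilon-(f*\Theta_\varepsilon)(0)$ and $u^\varepsilon=f^\varepsilon\circ g$. Then $f^\varepsilon\in C^\infty(\mathbb R)$ and $f^\varepsilon(0)=0$, so $u^\varepsilon\in F^s_{p,q}(\mathbb R^n)$ by (K2). The norm of $F^s_{p,q}(\mathbb R)$ is translation invariant, so $\|f*\Theta_\varepsilon\|\le\|f\|$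 by Minkowski's inequality. Oscillations do not see the additive constant, so \eqref{eq:Fosc}, applied to $f*\Theta_\varepsilon\in F^s_{p,q}(\mathbb R)$ (its proof does not use the value at $0$), holds for $u^\varepsilon$ with the same right side. Also $|(f^\varepsilon)'|\le\Lambda$, so $\|u^\varepsilon\|_p\le\Lambda\|g\|_p$. Lemma~\ref{lem:osc} gives $\|u^\varepsilon\|_{F^s_{p,q}}\le C_R\|f\|\|g\|$ uniformly in $\varepsilon$.

Finally $|f^\varepsilon-f|\le2\Lambda\varepsilon$, because $f(0)=0$. Hence $u^\varepsilon\to u$ uniformly and $\Delta_iu^\varepsilon\to\Delta_iu$ pointwise for each $i$. Fatou's lemma, applied to the sum over $i$ (for $q=\infty$, use $\sup_i\lim_\varepsilon\le\liminf_\varepsilon\sup_i$) and then to the integral, gives $\|f\circ g\|_{F^s_{p,q}}\le C_R\|f\|\|g\|$. This is (ii) together with the linear bound, and it completes the proof of Theorem~\ref{thm:class}.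
\end{proof}

\begin{thebibliography}{9}

\bibitem{symbolic}
\emph{Regularity of the symbolic calculus in Besov algebras},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 90013}.

\bibitem{Rychkov}
Rychkov, \emph{On a theorem of Bui, Paluszy\'nski and Taibleson}, 1999.

\bibitem{Triebel83}
Triebel, \emph{Theory of Function Spaces}, 1983.

\bibitem{TriebelII}
Triebel, \emph{Theory of Function Spaces II}.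

\bibitem{Triebel2001}
Triebel, \emph{The Structure of Functions}, 2001.

\end{thebibliography}
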